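# Alternating projections onto the nonnegative cone: codimension two converges in norm, codimension three need not

## 1. Finitely many equations and a positive part

We work in $\ell_2=\ell_2(\mathbb N)$ over the reals. Let $C_1$ be a closed affine set of finite codimension (the solution set of finitely many linear equations) and let $C_2=\{x\in\ell_2:\ x_i\ge 0 \text{ for all } i\}$ be the nonnegative cone. Assume $C_1\cap C_2\ne\emptyset$. Start anywhere, project onto $C_1$, then onto $C_2$, and repeat: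
$$x_{n}=(P_{C_2}P_{C_1})^n x_0 ,\qquad n\ge 0 .$$
This is the method of alternating projections (MAP). Does $x_n$ converge in norm?

The answer one would first guess is *yes*. Infinite dimension enters only through the cone, where the projection merely replaces negative coordinates by $0$, and the equations are finite in number. Borwein and Bauschke (1993) conjectured exactly this, and the question is recorded in "The Method of Alternating Projections" (https://carmamaths.org/DRmethods/mtam12-austms.pdf). We first test the guess and then see what becomes of it.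

**Recalled facts.** For a nonempty closed convex set $C$, $P_Cx$ is the unique point of $C$ nearest to $x$. The map $P_C$ is nonexpansive: $\|P_Cx-P_Cy\|\le\|x-y\|$. For the nonnegative cone, minimizing coordinate by coordinate gives $P_{C_2}x=x^+$, where $x^+_i=\max\{x_i,0\}$.

A closed affine set has codimension $k$ if it is $p+V$ with $V$ a closed linear subspace and $\dim V^\perp=k$. Such a set can be written $\{x:Ax=b\}$ with $A:\ell_2\to\mathbb R^k$ bounded and surjective. We always describe $A$ by its *columns* $a_q=Ae_q\in\mathbb R^k$: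
$$Ax=\sum_q x_qa_q,\qquad (A^*g)_q=\langle a_q,g\rangle,\qquad AA^*=\sum_q a_qa_q^T .$$
Conversely, columns with $\sum_q\|a_q\|^2<\infty$ define a bounded $A$, since $\|Ax\|\le(\sum_q\|a_q\|^2)^{1/2}\|x\|$. If $A$ is surjective, then $AA^*$ is positive definite, because $\langle AA^*w,w\rangle=\|A^*w\|^2$ and $A^*w=0$ would make $w$ orthogonal to the range $\mathbb R^k$. The projection onto $\{Ax=b\}$ is
$$x\mapsto x-A^*(AA^*)^{-1}(Ax-b),\tag{1}$$
since the right-hand side solves the equation and differs from $x$ by an element of the range of $A^*$, which is orthogonal to $\ker A$.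

Weak convergence $x_n\rightharpoonup x$ means $\langle x_n,y\rangle\to\langle x,y\rangle$ for every $y\in\ell_2$. It implies that $(x_n)$ is bounded and that every coordinate converges. It does not imply norm convergence: $e_n\rightharpoonup0$ although $\|e_n\|=1$. In that example the mass escapes along the coordinates, and this is what a counterexample would have to produce.

We use the following known results.

* **Fact (i)** (Bregman, 1965). If $C_1,\dots,C_r$ are closed convex sets with nonempty intersection, then for every $x$ the iterates $(P_{C_r}\cdots P_{C_1})^n(x)$ converge weakly to a point of $\bigcap_i C_i$.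
* **Fact (ii)** (Hundal, 2004). Norm convergence can fail in general: there are a closed hyperplane $C_1$, a closed convex cone $C_2$ in $\ell_2$ and a starting point for which MAP does not converge in norm.
* **Fact (iii)**. With $C_2$ the nonnegative cone, MAP is norm convergent when $C_1$ is a closed hyperplane.

Fact (ii) warns us that the guess must use the special cone.

**Test 1: finitely many nonzero columns.** If $a_i=0$, then neither projection mixes coordinate $i$ with the others, and $x_n(i)=x_0(i)^+$ for all $n\ge1$. If only finitely many $a_i$ are nonzero, everything else happens in a finite-dimensional space, where weak convergence is norm convergence. The guess holds.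

**Test 2: a line in the plane.** Take two coordinates, named $0$ and $\kappa$, and $C_1=\{x:\ x_0+\varepsilon x_\kappa=0\}$ with $\varepsilon>0$. Start at $e_\kappa$. By (1), with $A=(1,\varepsilon)$ and $AA^*=1+\varepsilon^2$,
$$P_{C_1}e_\kappa=e_\kappa-\frac{\varepsilon}{1+\varepsilon^2}(e_0+\varepsilon e_\kappa)=\frac1{1+\varepsilon^2}e_\kappa-\frac{\varepsilon}{1+\varepsilon^2}e_0 .$$
The positive part removes the $e_0$ term, so $x_n=(1+\varepsilon^2)^{-n}e_\kappa\to0$. The guess holds again, but note one thing. For $\varepsilon=0$ the point $e_\kappa$ is fixed. For every $\varepsilon>0$, however small, it is eventually moved a distance $1$. A tiny coefficient makes the motion slow, not small.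

**Test 3: a decreasing orbit.** Let $C_1=\{x:\sum a_ix_i=0\}$ with $\sum a_i^2=1$, all $a_i\ge0$, and $x_0\ge0$. Then $x_{n+1}=(x_n-\langle a,x_n\rangle a)^+\le x_n$ coordinatewise, so $0\le x_n\le x_0$. Each coordinate converges by Fact (i), and dominated convergence gives norm convergence.

Test 3 suggests the first serious approach: find a dominating sequence in $\ell_2$. It takes us through codimension two. The final answer is as follows.

**Theorem 1 (counterexample).** For every $k\ge 3$ and $\delta>0$ there are a closed linear subspace $C_1\subset\ell_2$ of codimension $k$ with $C_1\cap C_2=\{0\}$ and a point $x_0\in C_2\setminus\{0\}$ such that $\lim_n\|(P_{C_2}P_{C_1})^nx_0\|\ge(1-\delta)\|x_0\|$. By Bregman's theorem the iterates converge weakly to $0$, so they do not converge in norm.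

**Theorem 2 (sharpness).** If $C_1$ is closed affine of codimension $\le 2$ and $C_1\cap C_2\ne\emptyset$, then MAP converges in norm from every starting point.

So the conjecture is false, and $3$ is the exact threshold. We prove Theorem 2 first, because its proof is the sensible first attempt at the whole conjecture and shows where codimension three is different.

## 2. Cumulative residuals and domination

Let the codimension be $k\ge1$. Identifying $V^\perp$ isometrically with $\mathbb R^k$, we may write $C_1=\{Ax=b\}$ with $AA^*=I$, that is,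
$$\sum_i a_ia_i^T=I .\tag{2}$$
By (1), $P_{C_1}x=x-A^*(Ax-b)$. Let $R=P_{C_2}P_{C_1}$.

**Step 1: reduction of the starting point.** This step lets us assume that $x_0\ge0$ has finite support. Such vectors are dense in $C_2$ (truncate). Suppose norm convergence holds for them, let $x_0\in C_2$ and $\varepsilon>0$, and pick a finitely supported $x_0'\ge0$ with $\|x_0-x_0'\|\le\varepsilon$. Since $R$ is nonexpansive, $\|R^nx_0-R^nx_0'\|\le\varepsilon$ for all $n$, so $\limsup_{m,n}\|R^nx_0-R^mx_0\|\le2\varepsilon$. Hence the orbit of $x_0$ is Cauchy. For an arbitrary $x_0\in\ell_2$ we have $Rx_0\in C_2$. From now on $x_0\ge0$ has finite support.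

**Step 2: an explicit formula for the orbit.** This step replaces the repeated positive parts by one maximum. Put $y_n=Ax_n-b$ (the residual) and $S_n=\sum_{j<n}y_j$, so $S_0=0$. Then $x_{n+1}=(x_n-A^*y_n)^+$. Let $h_n(i)=x_n(i)+\langle a_i,S_n\rangle$. Adding $\langle a_i,S_{n+1}\rangle$ to
$x_{n+1}(i)=\max\{0,\ x_n(i)-\langle a_i,y_n\rangle\}$ gives $h_{n+1}(i)=\max\{\langle a_i,S_{n+1}\rangle,\ h_n(i)\}$. By induction,
$$x_n(i)=h_n(i)-\langle a_i,S_n\rangle,\qquad h_n(i)=\max\Big\{x_0(i),\max_{1\le j\le n}\langle a_i,S_j\rangle\Big\}.\tag{3}$$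
Next, by (3) and (2),
$$S_{n+1}=S_n+Ax_n-b=S_n+\sum_ia_ih_n(i)-\sum_i a_i\langle a_i,S_n\rangle-b=\sum_ia_ih_n(i)-b .\tag{4}$$
The sums converge absolutely, since $(x_n(i))_i$, $(\langle a_i,S_n\rangle)_i$ and $(\|a_i\|)_i$ are in $\ell_2$. Finally, let $\varrho_n=x_{n+1}-(x_n-A^*y_n)$, the amount added by the positive part, so $\varrho_n\ge0$. Then
$$y_{n+1}=Ax_{n+1}-b=(Ax_n-b)-AA^*y_n+A\varrho_n=A\varrho_n .\tag{5}$$

**Step 3: domination, and what an unbounded $(S_n)$ forces.** By Fact (i), $x_n\rightharpoonup x_\infty\in C_1\cap C_2$; hence $\|x_n\|\le\Lambda$ for some $\Lambda$, and $x_n(i)\to x_\infty(i)$ for each $i$.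

**Lemma 1.** (a) If there is $\omega\in\ell_2$ with $x_n(i)\le\omega(i)$ for all $i$ and all $n\ge1$, then $x_n\to x_\infty$ in norm. (b) If $(S_n)$ is bounded, then $x_n\to x_\infty$ in norm. (c) If $(S_n)$ is unbounded, there are a unit vector $d\in\mathbb R^k$ and indices $n_l$ with $\|S_{n_l}\|\to\infty$, $S_{n_l}/\|S_{n_l}\|\to d$; moreover $q_i:=\langle a_i,d\rangle\ge0$ for all $i$, and $s_n:=\langle S_n,d\rangle$ is nondecreasing for $n\ge1$.

*Proof.* (a) Both $x_n(i)$ and $x_\infty(i)$ lie in $[0,\omega(i)]$, so $|x_n(i)-x_\infty(i)|^2\le\omega(i)^2$, and dominated convergence gives $\sum_i|x_n(i)-x_\infty(i)|^2\to0$.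

(b) If $\|S_n\|\le\bar S$ for all $n$, then (3) and $x_0\ge0$ give $h_n(i)\le x_0(i)+\|a_i\|\bar S$, so $x_n(i)\le x_0(i)+2\|a_i\|\bar S$. The right-hand side is in $\ell_2$; use (a).

(c) Compactness of the unit sphere gives $d$ and $(n_l)$. By (3), $h_n(i)\ge x_0(i)\ge0$, so $-\langle a_i,S_n\rangle\le x_n(i)\le\Lambda$. Dividing by $\|S_{n_l}\|$ and letting $l\to\infty$ gives $-q_i\le0$. By (5), for $n\ge 1$, $s_{n+1}-s_n=\langle y_n,d\rangle=\langle A\varrho_{n-1},d\rangle=\sum_iq_i\varrho_{n-1}(i)\ge0$. $\square$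

**Codimension one, by hand.** Theorem 2 may quote Fact (iii) here, but with Lemma 1 it takes two lines. If $(S_n)$ is unbounded, then $d=\pm1$ and $\langle a_i,S_j\rangle=q_is_j$, with $q_i\ge0$ and $s_1\le s_2\le\cdots$. So for $n\ge1$ the inner maximum in (3) is attained at $j=n$, and
$$x_n(i)=\max\{x_0(i),q_is_n\}-q_is_n=\max\{x_0(i)-q_is_n,\,0\}\le x_0(i)+q_i|s_1| ,$$
an $\ell_2$ majorant. What helped: the only direction in which $S_n$ can escape is one in which it moves monotonically.

## 3. Codimension two: the transverse coordinate stays bounded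

*Proof of Theorem 2.* In codimension $0$, $C_1=\ell_2$ and the orbit is constant from $n=1$ on. Codimension $1$ is Fact (iii). Let the codimension be $2$. By Lemma 1(b) we may assume that $(S_n)$ is unbounded; take $d$, $(n_l)$, $q_i$, $s_n$ from Lemma 1(c). Complete $d$ to an orthonormal basis $(e,d)$ of $\mathbb R^2$ and write
$$a_i=p_ie+q_id,\qquad S_n=t_ne+s_nd .$$
By (2), $\sum_ip_i^2=1$ and $\sum_ip_iq_i=0$.

**Step 1: it suffices that $(t_n)$ is bounded.** Suppose $|t_n|\le\bar t$ for all $n$, and let $n\ge1$. For $1\le j\le n$, $\langle a_i,S_j\rangle=p_it_j+q_is_j\le|p_i|\bar t+q_is_n$. By (3), either $h_n(i)=x_0(i)$, and then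
$x_n(i)=x_0(i)-p_it_n-q_is_n\le x_0(i)+|p_i|\bar t+q_i|s_1|$ because $s_n\ge s_1$; or $h_n(i)\le|p_i|\bar t+q_is_n$, and then $x_n(i)\le2|p_i|\bar t$. In both cases
$$x_n(i)\le x_0(i)+2|p_i|\bar t+q_i|s_1| ,$$
an $\ell_2$ majorant. Use Lemma 1(a).

**Step 2: coordinates that survive in the limit.** This step disposes of the case $b\ne0$. Suppose $x_\infty(i)>0$. For large $n$ we have $x_{n+1}(i)>0$, so the positive part is inactive and $x_{n+1}(i)=x_n(i)-\langle a_i,y_n\rangle$. Thus $x_n(i)+\langle a_i,S_n\rangle$ is eventually constant, and $\langle a_i,S_n\rangle$ converges. Dividing by $\|S_{n_l}\|\to\infty$ gives $q_i=0$. If moreover $p_i\ne0$, then $\langle a_i,S_n\rangle=p_it_n$, so $t_n$ converges, and Step 1 finishes the proof.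

In the remaining case, $x_\infty(i)>0$ implies $p_i=q_i=0$, that is, $a_i=0$. Then $b=Ax_\infty=\sum_i x_\infty(i)a_i=0$. So $y_0=Ax_0$ and $s_1=\langle y_0,d\rangle=\sum_iq_ix_0(i)\ge0$. Together with Lemma 1(c),
$$0=s_0\le s_1\le s_2\le\cdots .$$

**Step 3: a maximum principle for $t_n$.** This step bounds $t_n$ from above by a constant that depends on $x_0$ only. Let
$$\Theta=\max\big(\{0\}\cup\{x_0(i)/p_i:\ p_i>0,\ x_0(i)>0\}\big),\qquad T_n=\max\{\Theta,t_1,\dots,t_n\},$$
so $T_0=\Theta$. The number $\Theta$ is finite because $x_0$ has finite support. Note that $t_n\le T_n$ for all $n\ge0$, as $t_0=0\le\Theta$.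

If $p_i>0$, then $x_0(i)\le p_i\Theta\le p_iT_n+q_is_n$, and $\langle a_i,S_j\rangle=p_it_j+q_is_j\le p_iT_n+q_is_n$ for $1\le j\le n$. So $h_n(i)\le p_iT_n+q_is_n$.

If $p_i<0$, then $h_n(i)\ge\langle a_i,S_n\rangle=p_it_n+q_is_n$ (for $n=0$ this reads $x_0(i)\ge0$). Multiplying by $p_i<0$ gives $p_ih_n(i)\le p_i^2t_n+p_iq_is_n$.

Take the $e$-component of (4) with $b=0$, and insert both bounds:
$$t_{n+1}=\sum_ip_ih_n(i)\le T_n\sum_{p_i>0}p_i^2+t_n\sum_{p_i<0}p_i^2+s_n\sum_ip_iq_i\le T_n ,$$
because $\sum p_iq_i=0$, $t_n\le T_n$ and $\sum p_i^2=1$. Hence $T_{n+1}=T_n$, so $T_n=\Theta$ for all $n$, and $t_n\le\Theta$.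

**Step 4: the lower bound.** Replacing $e$ by $-e$ changes the signs of $p_i$ and $t_n$ and nothing else that was used. Step 3 then bounds $-t_n$ from above. So $(t_n)$ is bounded, and Step 1 gives norm convergence. $\blacksquare$

**Where this stops in codimension three.** Lemma 1 holds for every $k$. For $k=3$, take an orthonormal basis $(e,e',d)$. Now $\langle a_i,S_j\rangle$ has three terms:
$$\langle a_i,S_j\rangle=\langle a_i,e\rangle\langle e,S_j\rangle+\langle a_i,e'\rangle\langle e',S_j\rangle+q_is_j .$$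
To repeat Step 3 for $\langle e,S_n\rangle$ we must bound $h_n(i)$, hence the *maximum* over $j\le n$ of this expression, when $\langle a_i,e\rangle>0$. The last term is largest at $j=n$ because $s_j$ is monotone. The middle term has no monotonicity, so it cannot be replaced by its value at $j=n$; yet only that value would be removed in the sum, by $\sum_i\langle a_i,e\rangle\langle a_i,e'\rangle=0$. The two transverse coordinates can feed each other, and Theorem 1 shows that no repair is possible.

## 4. Orbits that run along a segment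

We turn to Theorem 1. Test 2 gives the lever: a tiny coefficient $\varepsilon$ in a third equation makes a former fixed point drift, slowly but over a distance that does not shrink with $\varepsilon$. We want drifts that carry a unit vector from near $e_{m_1}$ to near $e_{m_2}$, then to near $e_{m_3}$, and so on, with little loss of norm. For a bounded surjective $A$ put
$$R_A=P_{C_2}P_{\ker A}.$$
The next lemma says when an orbit of $R_A$ stays exactly on a segment.

**Lemma 2 (segments).** Let $A:\ell_2\to\mathbb R^d$ be bounded and surjective with columns $a_q$, let $M=AA^*$, and let $Q$ be a finite set of indices. Suppose $g\in\mathbb R^d$ and $\mu\in[0,1]$ satisfy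
$$\sum_{q\in Q}a_q\langle a_q,g\rangle=\mu Mg\qquad\text{and}\qquad\langle a_q,g\rangle\ge0\ \text{ for all } q\notin Q .\tag{6}$$
Put $\xi=\sum_{q\in Q}\langle a_q,g\rangle e_q$ and $\rho=1-\mu$. Let $z'\ge0$ be supported in $Q$ with $Az'=0$, and let $t\ge0$ be such that $z'+t\xi\ge0$. Then $R_A^k(z'+t\xi)=z'+t\rho^k\xi$ for all $k\ge0$.

*Proof.* Write $y_k=z'+t\rho^k\xi$ (with $\rho^0=1$). Then $y_0=z'+t\xi$, and we show that $R_Ay_k=y_{k+1}$. By (6), $Ay_k=t\rho^kA\xi=t\rho^k\mu Mg$, so (1) gives
$$P_{\ker A}y_k=y_k-A^*M^{-1}Ay_k=y_k-t\rho^k\mu A^*g .$$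
For $q\in Q$ its coordinate is $z'_q+t\rho^k\xi_q-t\rho^k\mu\xi_q=z'_q+t\rho^{k+1}\xi_q=(y_{k+1})_q$. This equals $(1-\rho^{k+1})z'_q+\rho^{k+1}(z'_q+t\xi_q)\ge0$, so the positive part keeps it. For $q\notin Q$ its coordinate is $-t\rho^k\mu\langle a_q,g\rangle\le0$, and the positive part replaces it by $0$. So $R_Ay_k=y_{k+1}$. $\square$

Test 2 is the smallest instance: $d=1$, $a_0=1$, $a_\kappa=\varepsilon$, $Q=\{\kappa\}$, $z'=0$, $g=1$. Then (6) reads $\varepsilon^2=\mu(1+\varepsilon^2)$ and $a_0\ge0$, and the contraction factor is $\rho=1/(1+\varepsilon^2)$.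

**Why the turn must be cut into many small turns.** In Lemma 2,
$\langle\xi,z'\rangle=\sum_{q\in Q}\langle a_q,g\rangle z'_q=\langle g,Az'\rangle=0$. So if we start at $z=z'+\xi$ and drift to $z'\neq 0$, then $z'$ is the orthogonal projection of $z$ onto the line $\mathbb Rz'$. A turn by an angle $\varphi$ multiplies the norm by $\cos\varphi$. A quarter turn in one go leaves nothing. But $\mathcal N$ turns by $\pi/(2\mathcal N)$ leave the factor
$\cos^{\mathcal N}\frac{\pi}{2\mathcal N}\ge\big(1-\tfrac{\pi^2}{8\mathcal N^2}\big)^{\mathcal N}\ge1-\tfrac{\pi^2}{8\mathcal N}$. We need infinitely many quarter turns, from $e_{m_i}$ to $e_{m_{i+1}}$ for $i=1,2,\dots$. If the $i$-th one uses $N2^i$ small turns, the total loss is $O(1/N)$.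

## 5. The columns, the stations and the three roles of coordinates

We now fix the objects. Let $N\ge100$ be an integer and, for $i\ge1$,
$$N_i=N2^i,\quad \varphi_i=\frac{\pi}{2N_i},\quad \eta_i=\frac1{2N_i},\quad \theta_{i,j}=j\varphi_i\quad(0\le j\le N_i-1).$$
Since $\sin\varphi_i\ge\frac2\pi\varphi_i=1/N_i$, we have
$$\eta_i<\sin\varphi_i .\tag{7}$$
The coordinates of $\ell_2$ are indexed by the countable set
$$I=\{0\}\cup\{m_i:i\ge1\}\cup\{(i,j):i\ge1,\ 0\le j\le N_i-1\}.$$
A bijection $I\to\mathbb N$ identifies this with $\ell_2(\mathbb N)$ and preserves the nonnegative cone. Let $u_i=(1,0)$ for $i$ odd and $u_i=(0,1)$ for $i$ even, so $u_i\perp u_{i+1}$.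

The parameters are $\beta_i\ge0$ ($i\ge1$) and $c_q\ge0$ ($q\in I\setminus\{0\}$), with $\beta_1=\beta_2=1$; we also set $c_0=1$. They define columns $a_q=(b_q,c_q)\in\mathbb R^2\times\mathbb R$ by $b_0=0$ (so $a_0=(0,0,1)$) and
$$b_{m_i}=\beta_iu_i,\qquad b_{(i,j)}=-\eta_i^{-1}\big(\cos\theta_{i,j}\,\beta_iu_i+\sin\theta_{i,j}\,\beta_{i+1}u_{i+1}\big).$$
Put $Ax=\sum_qx_qa_q$ and $Bx=\sum_qx_qb_q$. Thus $B$ consists of the first two rows of $A$, and $(c_q)$ is the third row. When $\sum\|a_q\|^2<\infty$, $A$ is bounded. It is surjective, because $a_0=(0,0,1)$, $a_{m_1}=(1,0,c_{m_1})$ and $a_{m_2}=(0,1,c_{m_2})$ are independent.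

The stations of the journey are
$$r_{i,j}=\cos\theta_{i,j}\,e_{m_i}+\sin\theta_{i,j}\,e_{m_{i+1}}+\eta_i\,e_{(i,j)}\ \ge 0 .$$
By construction, $Br_{i,j}=\cos\theta_{i,j}\beta_iu_i+\sin\theta_{i,j}\beta_{i+1}u_{i+1}+\eta_ib_{(i,j)}=0$ *for every choice of $\beta$*. As long as the third row vanishes at $m_i,m_{i+1},(i,j)$, the station $r_{i,j}$ lies in $\ker A\cap C_2$ and is a fixed point. Switching on $c_{(i,j)}=\varepsilon>0$ violates the third equation at $r_{i,j}$ (by $\varepsilon\eta_i$) but not at $r_{i,j+1}$. This is what will start the drift.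

By the projection remark, the drift from $r_{i,j}$ toward the ray of $r_{i,j+1}$ should end at the projection of $r_{i,j}$ onto that ray. Since $\langle r_{i,j},r_{i,j+1}\rangle=\cos\varphi_i$ and $\|r_{i,j+1}\|^2=1+\eta_i^2$, this is $\lambda_ir_{i,j+1}$ with
$$\lambda_i=\frac{\cos\varphi_i}{1+\eta_i^2}.$$
Accordingly let $\alpha_{1,0}=1$, $\alpha_{i,j+1}=\lambda_i\alpha_{i,j}$ for $0\le j\le N_i-2$, and $\alpha_{i+1,0}=\alpha_{i,N_i-1}$. Since $\lambda_i\ge(1-\varphi_i^2/2)(1-\eta_i^2)\ge1-\varphi_i^2/2-\eta_i^2$, and $\prod(1-\epsilon_k)\ge1-\sum\epsilon_k$ for $\epsilon_k\in[0,1]$,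
$$1\ge\alpha_{i,j}\ge1-\sum_iN_i\Big(\frac{\pi^2}{8N_i^2}+\frac1{4N_i^2}\Big)\ge1-\sum_i\frac{1.5}{N_i}=1-\frac{1.5}N.\tag{8}$$
The last station of turn $i$ is close to the first station of turn $i+1$. Since $\theta_{i,N_i-1}=\frac\pi2-\varphi_i$, the two are $\sin\varphi_i\,e_{m_i}+\cos\varphi_i\,e_{m_{i+1}}+\eta_ie_{(i,N_i-1)}$ and $e_{m_{i+1}}+\eta_{i+1}e_{(i+1,0)}$. Hence
$$\|r_{i,N_i-1}-r_{i+1,0}\|^2=\sin^2\varphi_i+(1-\cos\varphi_i)^2+\eta_i^2+\eta_{i+1}^2\le\varphi_i^2+2\eta_i^2\le4\varphi_i^2,\tag{9}$$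
using $\sin^2\varphi+(1-\cos\varphi)^2=2-2\cos\varphi\le\varphi^2$ and $\eta_i=\varphi_i/\pi$.

During the drift from $r_{i,j}$ to $\lambda_ir_{i,j+1}$ the coordinates play three roles. The set $Q=\{m_i,m_{i+1},(i,j),(i,j+1)\}$ is *live*. The coordinates that come later are *dormant*: there the third row is still $0$, and the geometry of the columns, through (7), will push them to the negative side. The earlier coordinates are *spent*: there the first two rows can push to the wrong side, but the third row has a fixed positive entry $c_q$, large compared with $\varepsilon$, and it overrides them. This is the reason for the third row and for the order in which its entries are switched on.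

## 6. One small turn

**Lemma 3.** $R_A$ is nonexpansive. If $A_n\to A$ in norm with $A_n,A$ surjective, then $R_{A_n}^kx\to R_A^kx$ for every fixed $k$ and $x$.

*Proof.* Projections are nonexpansive. By (1), $P_{\ker A}=\mathrm{Id}-A^*(AA^*)^{-1}A$, which depends norm-continuously on surjective $A$; so $R_{A_n}y\to R_Ay$ for each $y$. The case $k=0$ is trivial. For the induction step put $y=R_A^kx$; then
$$\|R_{A_n}^{k+1}x-R_A^{k+1}x\|\le\|R_{A_n}R_{A_n}^kx-R_{A_n}y\|+\|R_{A_n}y-R_Ay\|\le\|R_{A_n}^kx-R_A^kx\|+\|R_{A_n}y-R_Ay\|\to0.\ \square$$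

**Lemma 4 (one turn).** Fix $i\ge1$ and $0\le j\le N_i-2$. Suppose $\beta_1,\dots,\beta_{i+1}>0$ and $\beta_k=0$ for $k\ge i+2$. Suppose $c_q>0$ are fixed for
$$q\in D:=\{0\}\cup\{m_k:k<i\}\cup\{(k,l):k<i\}\cup\{(i,l):l<j\}$$
(with $c_0=1$). Let $c_{(i,j)}=\varepsilon>0$ and $c_q=0$ for all other $q$, and let $A_\varepsilon$ be the resulting operator. Then for every $\tau>0$ and all sufficiently small $\varepsilon>0$ there is $L\ge1$ with
$$\|R_{A_\varepsilon}^L(\alpha_{i,j}r_{i,j})-\alpha_{i,j+1}r_{i,j+1}\|\le\tau .$$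

*Proof.* For $s\ge0$ we have $R_{A_\varepsilon}(sx)=sR_{A_\varepsilon}(x)$, and $0<\alpha_{i,j}\le1$. So it suffices to treat $z=r_{i,j}$ and $z'=\lambda r_{i,j+1}$ with $\lambda=\lambda_i$. Write $\varphi=\varphi_i$, $\eta=\eta_i$, $\theta=\theta_{i,j}$, $\theta'=\theta_{i,j+1}=\theta+\varphi$, $\kappa=(i,j)$, $\kappa'=(i,j+1)$, $Q=\{m_i,m_{i+1},\kappa,\kappa'\}$. Since $j+1\le N_i-1$,
$$\varphi\le\theta'\le\tfrac\pi2-\varphi .$$
Only finitely many columns of $A_\varepsilon$ are nonzero, since $b_{m_k}=b_{(k,l)}=0$ for $k\ge i+2$.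

The aim is to find $g$ and $\mu$ as in Lemma 2, with $\xi$ close to $z-z'$. We first find what the first two coordinates of $g$ must be in the limit $\varepsilon\to0$.

**Step 1: the vector $w$ and the signs at dormant coordinates.** Let $v=z'-z$, so that
$$v_{m_i}=\lambda\cos\theta'-\cos\theta,\quad v_{m_{i+1}}=\lambda\sin\theta'-\sin\theta,\quad v_\kappa=-\eta,\quad v_{\kappa'}=\lambda\eta,\quad Bv=0.$$
Define $w\in\mathbb R^2$ by $\langle b_{m_i},w\rangle=-v_{m_i}$ and $\langle b_{m_{i+1}},w\rangle=-v_{m_{i+1}}$. This is possible because $b_{m_i}=\beta_iu_i$ and $b_{m_{i+1}}=\beta_{i+1}u_{i+1}$ are orthogonal and nonzero. From the definition of $b_{(i,l)}$, for all $l$,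
$$\langle b_{(i,l)},w\rangle=\eta^{-1}\big(\cos\theta_{i,l}\,v_{m_i}+\sin\theta_{i,l}\,v_{m_{i+1}}\big)=\eta^{-1}\big(\lambda\cos(\theta_{i,l}-\theta')-\cos(\theta_{i,l}-\theta)\big).\tag{10}$$

* For $l=j+1$: the value is $\eta^{-1}(\lambda-\cos\varphi)$. As $\cos\varphi=\lambda(1+\eta^2)$, it equals $-\lambda\eta=-v_{\kappa'}$.
* For $l\ge j+2$: put $\psi=\theta_{i,l}-\theta'\in[\varphi,\pi/2)$. Using $(1+\eta^2)\lambda=\cos\varphi$ and $\cos\varphi\cos\psi-\cos(\psi+\varphi)=\sin\varphi\sin\psi$,
$$(1+\eta^2)\big(\lambda\cos\psi-\cos(\psi+\varphi)\big)=\sin\varphi\sin\psi-\eta^2\cos(\psi+\varphi)\ge\sin^2\varphi-\eta^2>0$$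
by (7). So $\langle b_{(i,l)},w\rangle>0$.
* For $(i+1,l)$: since $\beta_{i+2}=0$, $b_{(i+1,l)}=-\eta_{i+1}^{-1}\cos\theta_{i+1,l}\,b_{m_{i+1}}$, so $\langle b_{(i+1,l)},w\rangle=\eta_{i+1}^{-1}\cos\theta_{i+1,l}\,v_{m_{i+1}}$. Here $\cos\theta_{i+1,l}>0$. With $\sin\theta=\sin\theta'\cos\varphi-\cos\theta'\sin\varphi$,
$$(1+\eta^2)v_{m_{i+1}}=\cos\varphi\sin\theta'-(1+\eta^2)\sin\theta=\cos\theta'\sin\varphi-\eta^2\sin\theta\ge\sin^2\varphi-\eta^2>0,$$
because $\theta'\le\frac\pi2-\varphi$ gives $\cos\theta'\ge\sin\varphi$. So $\langle b_{(i+1,l)},w\rangle>0$.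
* For $m_k$ and $(k,l)$ with $k\ge i+2$: $b=0$.

These are all the indices outside $Q\cup D$, together with $\kappa'$. Hence
$$\text{for every } q\notin Q\cup D:\quad c_q=0,\ \text{ and either } \langle b_q,w\rangle>0 \text{ or } b_q=0.\tag{11}$$
For the spent coordinates $(i,l)$, $l<j$, the sign is wrong. With $\psi=\theta-\theta_{i,l}>0$, (10) gives $\eta^{-1}(\lambda\cos(\psi+\varphi)-\cos\psi)<0$, since $\lambda\le1$ and $0\le\cos(\psi+\varphi)<\cos\psi$. Step 3 repairs this with the third row.

**Step 2: the eigenvector.** This step solves the equation in (6). The third row mixes the scales $1$ and $\varepsilon$, so we rescale. Let $E=\mathrm{diag}(1,1,\varepsilon)$, $\tilde a_q=(b_q,0)$ for $q\in Q\setminus\{\kappa\}$, $\tilde a_\kappa=(b_\kappa,1)$. Then $a_q=E\tilde a_q$ for $q\in Q$. Put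
$$\Gamma=\sum_{q\in Q}\tilde a_q\tilde a_q^T .$$
This $3\times3$ matrix does not depend on $\varepsilon$, and it is positive definite because $\tilde a_{m_i},\tilde a_{m_{i+1}},\tilde a_\kappa$ are independent.

*The limit vector.* Let $G_0=(w,\sigma_0)$ with $\sigma_0=\eta-\langle b_\kappa,w\rangle$. Then $\langle\tilde a_q,G_0\rangle=-v_q$ for all $q\in Q$: for $m_i,m_{i+1}$ by the definition of $w$, for $\kappa'$ by the first bullet, and for $\kappa$ because $\langle b_\kappa,w\rangle+\sigma_0=\eta=-v_\kappa$. Since $v$ is supported in $Q$,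
$$\Gamma G_0=\sum_{q\in Q}\tilde a_q\langle\tilde a_q,G_0\rangle=-\sum_{q\in Q}v_q\tilde a_q=(-Bv,-v_\kappa)=\eta e_3 .$$
Thus $G_0=\eta\Gamma^{-1}e_3$ and $\sigma_0=\eta(\Gamma^{-1})_{33}>0$.

*Perturbation.* Let $M=A_\varepsilon A_\varepsilon^*$ and $\tilde M=E^{-1}ME^{-1}$. With $\mathcal M=\sum_qb_qb_q^T$, $m=\sum_{q\in D}c_qb_q+\varepsilon b_\kappa$ and $C=\sum_{q\in D}c_q^2\ge c_0^2=1$,
$$\varepsilon^2\tilde M=\begin{pmatrix}\varepsilon^2\mathcal M&\varepsilon m\\ \varepsilon m^T&C+\varepsilon^2\end{pmatrix}\longrightarrow C\,e_3e_3^T\qquad(\varepsilon\to0).$$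
So the symmetric matrices $H_\varepsilon=\Gamma^{-1/2}\varepsilon^2\tilde M\Gamma^{-1/2}$ converge to $H_0=Cff^T$ with $f=\Gamma^{-1/2}e_3\ne0$. The top eigenvalue of $H_0$ is $C\|f\|^2>0$; it is simple, with eigenvector $f$. Top eigenvalues depend continuously on the matrix. Unit top eigenvectors $\hat h_\varepsilon$ of $H_\varepsilon$ with $\langle\hat h_\varepsilon,f\rangle\ge0$ converge to $f/\|f\|$: each limit point is a unit vector in the top eigenspace $\mathbb Rf$ of $H_0$ with nonnegative inner product with $f$. Rescale to $h_\varepsilon=\eta\|f\|\hat h_\varepsilon\to\eta f$ and put $G_\varepsilon=\Gamma^{-1/2}h_\varepsilon$. Then $G_\varepsilon\to\eta\Gamma^{-1}e_3=G_0$, and with $\nu_\varepsilon>0$ the top eigenvalue (for small $\varepsilon$),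
$$\varepsilon^2\tilde MG_\varepsilon=\nu_\varepsilon\Gamma G_\varepsilon .$$

*Scaling back.* Write $G_\varepsilon=(w_\varepsilon,\sigma_\varepsilon)$, $\mu=\varepsilon^2/\nu_\varepsilon>0$ and $g=E^{-1}G_\varepsilon=(w_\varepsilon,\sigma_\varepsilon/\varepsilon)$. For $q\in Q$, $\langle a_q,g\rangle=\langle E\tilde a_q,E^{-1}G_\varepsilon\rangle=\langle\tilde a_q,G_\varepsilon\rangle$. Therefore
$$\sum_{q\in Q}a_q\langle a_q,g\rangle=E\Gamma G_\varepsilon=\mu E\tilde MG_\varepsilon=\mu Mg,\qquad\langle a_q,g\rangle\to-v_q\quad(q\in Q).\tag{12}$$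
Taking the inner product with $g$ gives $\mu\langle g,Mg\rangle=\sum_{q\in Q}\langle a_q,g\rangle^2\le\sum_q\langle a_q,g\rangle^2=\langle g,Mg\rangle$, and $\langle g,Mg\rangle>0$. So $0<\mu\le1$.

**Step 3: the signs off $Q$.** This step verifies the second half of (6) for small $\varepsilon$. If $q\in D$, then $\langle a_q,g\rangle=\langle b_q,w_\varepsilon\rangle+c_q\sigma_\varepsilon/\varepsilon\to+\infty$, because $c_q>0$ is fixed, $\sigma_\varepsilon\to\sigma_0>0$ and $w_\varepsilon\to w$. If $q\notin Q\cup D$, then $c_q=0$ and $\langle a_q,g\rangle=\langle b_q,w_\varepsilon\rangle\to\langle b_q,w\rangle$; by (11) either this limit is positive or $b_q=0$ and the value is $0$. Only finitely many $a_q$ are nonzero, so for all small $\varepsilon$ we have $\langle a_q,g\rangle\ge0$ for every $q\notin Q$.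

**Step 4: the orbit.** Choose $t\in(0,1)$ with $(1-t)\|z-z'\|\le\tau/4$. Put $\xi=\sum_{q\in Q}\langle a_q,g\rangle e_q$ and $x^\varepsilon=z'+t\xi$. By (12), $\xi\to-v=z-z'$, so $x^\varepsilon\to(1-t)z'+tz$. All $Q$-coordinates of this limit are positive: $z,z'\ge0$, $0<t<1$, and $z'_{m_i}=\lambda\cos\theta'$, $z'_{m_{i+1}}=\lambda\sin\theta'$, $z'_{\kappa'}=\lambda\eta$, $z_\kappa=\eta$ are positive. The limit lies at distance $(1-t)\|z-z'\|\le\tau/4$ from $z$. So for small $\varepsilon$ we have $x^\varepsilon\ge0$ and $\|x^\varepsilon-z\|\le\tau/2$. (This is why we start slightly inside the segment: at $z$ itself the coordinate $\kappa'$ is $0$, and its perturbation could be negative.)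

The vector $z'\ge0$ is supported in $Q$, and $A_\varepsilon z'=0$, because $Bz'=0$ and $c=0$ on $\{m_i,m_{i+1},\kappa'\}$. So Lemma 2 applies and gives $R_{A_\varepsilon}^kx^\varepsilon=z'+t\rho^k\xi$ with $\rho=1-\mu\in[0,1)$. This converges to $z'$ as $k\to\infty$. By nonexpansiveness,
$$\|R_{A_\varepsilon}^kz-z'\|\le\|z-x^\varepsilon\|+\|R_{A_\varepsilon}^kx^\varepsilon-z'\|\le\tfrac\tau2+t\rho^k\|\xi\|\le\tau$$
for all large $k$; let $L\ge1$ be such a $k$. $\square$

## 7. Switching on the parameters one after another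

Lemma 4 treats one turn for one operator. We need a single $A$ that performs all the turns in succession. We choose each new parameter so small that all the iterates already under control hardly change; then we wait long enough for the new turn to be completed.

**Step 1: the order.** Let $A_0$ have $\beta_1=\beta_2=1$ and all other parameters $0$ (and $a_0=(0,0,1)$); it has finitely many nonzero columns. Order the remaining parameters in blocks $i=1,2,\dots$, where block $i$ is
$$c_{(i,0)},\,c_{(i,1)},\dots,c_{(i,N_i-1)},\ c_{m_i},\ \beta_{i+2}.$$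
Let $p_n$ be the $n$-th parameter, and $A_n$ the operator with $p_1,\dots,p_n$ as chosen and all later parameters $0$. When the turn $p_n=c_{(i,j)}$ is reached, the parameters already positive are $\beta_1,\dots,\beta_{i+1}$ and $c_q$ for $q\in D$, with $D$ as in Lemma 4. So $A_n$ is then exactly $A_\varepsilon$ of Lemma 4 with $\varepsilon=p_n$.

**Step 2: the requirements.** Fix $0<\tau\le0.1$ and let $x_0=w_0=r_{1,0}$, $K_0=0$, $E_0=0$. We choose $p_n>0$, integers $K_n\ge K_{n-1}$, targets $w_n$ and numbers $E_n$ such that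

* (a) $\|A_n-A_{n-1}\|\le2^{-n}$, and $\|R_{A_n}^kx_0-R_{A_{n-1}}^kx_0\|\le2^{-n}\tau$ for $0\le k\le K_{n-1}$;
* (b) $\|R_{A_n}^{K_n}x_0-w_n\|\le E_n$.

For $n=0$, (b) holds trivially. As $p_n\to0$, $A_n\to A_{n-1}$ in norm, because finitely many columns change, and they change continuously. All these operators are surjective, and only finitely many $k$ occur in (a). So by Lemma 3, (a) holds for all small $p_n>0$. Given (b) for $n-1$, (a) yields
$$\|R_{A_n}^{K_{n-1}}x_0-w_{n-1}\|\le E_{n-1}+2^{-n}\tau .\tag{13}$$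

**Step 3: the three cases.**

*Case 1:* $p_n=c_{(i,j)}$ with $0\le j\le N_i-2$. Here $w_{n-1}=\alpha_{i,j}r_{i,j}$ (for $n=1$ this is $r_{1,0}$). Put $w_n=\alpha_{i,j+1}r_{i,j+1}$. By Lemma 4, for small $p_n$ there is $L\ge1$ with $\|R_{A_n}^Lw_{n-1}-w_n\|\le2^{-n}\tau$. Put $K_n=K_{n-1}+L$. By nonexpansiveness and (13),
$$\|R_{A_n}^{K_n}x_0-w_n\|\le\|R_{A_n}^{K_{n-1}}x_0-w_{n-1}\|+\|R_{A_n}^Lw_{n-1}-w_n\|\le E_{n-1}+2\cdot2^{-n}\tau=:E_n .$$

*Case 2:* $p_n=c_{(i,N_i-1)}$ or $p_n=c_{m_i}$. No motion is wanted; the coordinate is only marked as spent. Put $w_n=w_{n-1}$ $(=\alpha_{i,N_i-1}r_{i,N_i-1})$, $K_n=K_{n-1}$, $E_n=E_{n-1}+2^{-n}\tau$; (b) is (13).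

*Case 3:* $p_n=\beta_{i+2}$. We change the target to the first station of the next quarter turn: $w_n=\alpha_{i+1,0}r_{i+1,0}$, $K_n=K_{n-1}$, $E_n=E_{n-1}+2^{-n}\tau+\|w_n-w_{n-1}\|$. Again (b) follows from (13). Since $\alpha_{i+1,0}=\alpha_{i,N_i-1}\le1$, (9) gives $\|w_n-w_{n-1}\|\le2\varphi_i$. The next parameter is $c_{(i+1,0)}$, and its Case 1 finds the target it expects.

Summing up, for all $n$,
$$E_n\le\sum_{n\ge1}2\cdot2^{-n}\tau+\sum_{i\ge1}2\varphi_i=2\tau+\sum_{i\ge1}\frac{\pi}{N_i}=2\tau+\frac\pi N .\tag{14}$$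
Case 1 occurs infinitely often and $L\ge1$ there, so $K_n\to\infty$.

## 8. The limit operator keeps the norm

**Step 1: the subspace.** It suffices to prove Theorem 1 for $\delta<1$, as a smaller $\delta$ is a stronger statement. By (a), $A_n$ converges in norm to a bounded $A:\ell_2\to\mathbb R^3$. Each column depends on finitely many parameters, so the columns of $A$ are those given by all the chosen parameters. The operator $A$ is surjective, by the columns $a_0,a_{m_1},a_{m_2}$. Let $C_1=\ker A$, a closed linear subspace of codimension $3$. All entries $c_q$ of the third row are positive. So if $x\ge0$ and $Ax=0$, then $\sum_qc_qx_q=0$ forces $x=0$. That is, $C_1\cap C_2=\{0\}$.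

**Step 2: the lower bound along $K_n$.** For $m>n$ we have $K_n\le K_{m-1}$, so (a) gives $\|R_{A_m}^{K_n}x_0-R_{A_{m-1}}^{K_n}x_0\|\le2^{-m}\tau$. Summing over $m>n$ and using Lemma 3 for $A_m\to A$ with the fixed exponent $K_n$,
$$\|R_A^{K_n}x_0-R_{A_n}^{K_n}x_0\|\le\sum_{m>n}2^{-m}\tau\le\tau .$$
Each $w_n$ is some $\alpha_{i,j}r_{i,j}$, with $\|r_{i,j}\|\ge1$ and (8). Together with (b) and (14),
$$\|R_A^{K_n}x_0\|\ge\|w_n\|-E_n-\tau\ge1-\frac{1.5}N-3\tau-\frac\pi N\ge1-3\tau-\frac5N .$$

**Step 3: the whole sequence.** Since $0$ is a fixed point of the nonexpansive map $R_A$, $\|R_A^kx_0\|$ is nonincreasing in $k$. As $K_n\to\infty$,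
$$\lim_k\|(P_{C_2}P_{C_1})^kx_0\|\ge1-3\tau-\frac5N .$$
For $N=100$ and $\tau=0.1$ this is already at least $0.65$. Moreover $x_0=r_{1,0}\in C_2\setminus\{0\}$ and $\|x_0\|=\sqrt{1+\eta_1^2}\le1+\frac1N$. So the ratio of the limit to $\|x_0\|$ is at least $(1-3\tau-5/N)/(1+1/N)$, which is at least $1-\delta$ once $N$ is large and $\tau$ is small. By Fact (i) the iterates converge weakly to a point of $C_1\cap C_2=\{0\}$, that is, to $0$. A norm limit would have to be the weak limit $0$, but the norms stay above $(1-\delta)\|x_0\|>0$. So the iterates do not converge in norm. This is Theorem 1 for $k=3$.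

**Step 4: larger codimension.** Let $k>3$. Identify $\ell_2$ with $\ell_2\oplus\mathbb R^{k-3}$, with the corresponding nonnegative cone, and use $C_1\times\{0\}$, which is closed of codimension $3+(k-3)=k$ and meets the cone only in $0$. The projection onto $C_1\times\{0\}$ sends $(x,0)$ to $(P_{C_1}x,0)$, and the projection onto the cone acts coordinatewise. So the iterates of $(x_0,0)$ are $(x_n,0)$, with the same norms as before. This proves Theorem 1 for every $k\ge3$ and disproves the conjecture. $\blacksquare$
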